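# Algebraic modules of unbounded degree

## 1. Tensor powers of a two-dimensional module

Let $K$ be a field of characteristic $3$ and let $C_3=\langle g\rangle$. Let $V=J_2$ be the module with basis $e_1,e_2$ and $ge_1=e_1$, $ge_2=e_2+e_1$. We compute its tensor powers by hand.

Since $2\ne0$ in $K$, $V\otimes V=\Lambda^2V\oplus S^2V$. The line $\Lambda^2V$ is spanned by $e_1\otimes e_2-e_2\otimes e_1$, which $g$ fixes, so it is the trivial module $J_1$. On $S^2V$ we have $(g-1)e_2^2=2e_1e_2+e_1^2$, $(g-1)e_1e_2=e_1^2$, $(g-1)e_1^2=0$. Hence $(g-1)^2e_2^2=2e_1^2\ne0$, and $S^2V$ is a single Jordan block $J_3$, the free module of rank one. Tensoring a free module with anything gives a free module, so $J_3\otimes J_2\cong J_3\oplus J_3$ by dimension. Write $x$ for the class of $J_2$ and $y$ for that of $J_3$, with addition for $\oplus$ and multiplication for $\otimes$: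
$$x^2=1+y,\qquad xy=2y,\qquad\text{hence}\qquad (x-2)(x^2-1)=0 .$$
The module $J_2$ satisfies a polynomial of degree $3$. It satisfies none of smaller degree, because $1$, $x$, $x^2=1+y$ are linearly independent.

Now replace $C_3$ by $E=C_3\times C_3=\langle g_1,g_2\rangle$. For $a=(a_1,a_2)\in K^2$ let $N(a)=K^2$ with
$$g_i\mapsto\begin{pmatrix}1&a_i\\0&1\end{pmatrix}.$$
The same computation gives $N(a)\otimes N(a)\cong 1\oplus S^2N(a)$. But $S^2N(a)$ has dimension $3$ and is not free over $KE$, which has dimension $9$, so the next tensor power is not settled by the same argument. Moreover the modules $N(1,s)$, $s\in K$, are pairwise non-isomorphic, so there may be infinitely many indecomposables around, where $C_3$ has three. Does each module still satisfy a polynomial? If so, how large must the degree be?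

## 2. The Green ring and the boundedness conjecture

Throughout, $G$ is a finite group, $K$ is a field, and all $KG$-modules are finite-dimensional.

**Definition.** The Green ring $A(KG)$ consists of the formal $\mathbb Z$-linear combinations of isomorphism classes of $KG$-modules modulo $[M\oplus N]=[M]+[N]$, with product $[M][N]=[M\otimes_KN]$, where $G$ acts diagonally. By Krull–Schmidt it is a free abelian group on the classes of indecomposable modules. Its identity is the class of the trivial module.

**Definition.** A $KG$-module $M$ is algebraic if $f([M])=0$ in $A(KG)$ for some nonzero $f\in\mathbb Z[x]$. For algebraic $M$, $\deg M$ is the smallest degree of such an $f$.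

For $C_3$ in characteristic $3$ we have $A(KC_3)=\mathbb Z\oplus\mathbb Zx\oplus\mathbb Zy$, and we found $\deg J_2=3$. In fact every $KC_3$-module $M$ has degree at most $3$: multiplication by $[M]$ is an endomorphism of $\mathbb Z^3$, and Cayley–Hamilton gives a monic cubic polynomial $f$ with $f([M])=f([M])\cdot1=0$. The bound $3$ depends only on the group and the field. The thesis "Algebraic Modules for Finite Groups" states the following.

**Conjecture.** Let $G$ be a finite group, and let $K$ be a field. Then there is an integer $n$, dependent only on $G$ and $K$, such that if $M$ is an algebraic indecomposable $KG$-module, then $\deg M\le n$.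

The word "indecomposable" is essential for the conjecture to have content: sums of many modules can easily have large degree. We shall prove that the conjecture is false. It fails for instance for $G=C_3\times C_3$ and $K=\mathbb F_3$. The results are these.

**Theorem 1.** Let $p$ be an odd prime, $K=\mathbb F_q$ a finite field of characteristic $p$, $G=C_p\times C_p$. For every $n\ge1$ there is an indecomposable algebraic $KG$-module $M_n$, of dimension $(p-1)3^n$, with $\deg M_n\ge3^{n-1}+1$.

**Theorem 2.** Let $K$ be a field of odd characteristic $p$; if $p=3$ assume $K$ is not separably closed. Let $G$ be a finite group. Then the degrees of the algebraic indecomposable $KG$-modules are bounded if and only if the Sylow $p$-subgroups of $G$ are cyclic.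

In particular, for $p\ge5$ this settles the conjecture for all $G$ and all fields $K$ of characteristic $p$. If $\operatorname{char}K=0$ the degrees are always bounded (Section 8).

**Theorem 3.** Let $K$ be a finite field of characteristic $2$ and let $G$ have a quotient isomorphic to $C_2^3$. Then the degrees of algebraic indecomposable $KG$-modules are unbounded.

Nothing is claimed here for separably closed $K$ when $p\le3$, nor for $p=2$ beyond Theorem 3.

## 3. When is a module algebraic?

Let $k$ denote an algebraic closure of $K$.

**(3.1) Change of field.** The map $A(KG)\to A(kG)$, $[M]\mapsto[k\otimes_KM]$, is a ring homomorphism. It is injective: an element $[M]-[N]$ of the kernel gives $k\otimes M\cong k\otimes N$ by Krull–Schmidt, and then $M\cong N$ by the Noether–Deuring theorem. So algebraicity and degree can be computed over $k$. Restriction to a subgroup, inflation from a quotient, and twisting by an automorphism of the group or of $k$ (apply it to all matrix entries) are ring homomorphisms of Green rings as well. Inflation is injective and carries indecomposables to indecomposables.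

**(3.2) Finiteness criterion.** *$M$ is algebraic if and only if only finitely many indecomposables occur as summands of the powers $M^{\otimes j}$, $j\ge0$.*

Suppose $c[M]^n$, $c\ne0$, is a $\mathbb Z$-combination of lower powers. If $n=0$ this would read $c\cdot1=0$, which is impossible, so $n\ge1$. Multiply by $[M]^{j-n}$ for $j\ge n$. An indecomposable summand of $M^{\otimes j}$ has a nonzero coefficient on the left, so it occurs in some $M^{\otimes i}$ with $i<j$. By induction it occurs in some $M^{\otimes i}$ with $i<n$, and these have finitely many summands. Conversely, if finitely many indecomposables occur, all powers of $[M]$ lie in a finitely generated free abelian group, so they are linearly dependent.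

**(3.3) Summands, sums, products.** *Summands, direct sums and tensor products of algebraic modules are algebraic.* For a summand $M'$ of $M$, each $M'^{\otimes j}$ is a summand of $M^{\otimes j}$, and (3.2) applies. For sums and products: $A$ is free abelian, so it embeds in the commutative $\mathbb Q$-algebra $A\otimes\mathbb Q$, where the elements algebraic over $\mathbb Q$ form a subalgebra. Clear denominators at the end.

**(3.4) Induction.** *If $H\le G$ and $M$ is an algebraic $KH$-module, then $\operatorname{Ind}_H^GM$ is algebraic.* Write ${}^gH=gHg^{-1}$ and ${}^gM$ for the conjugate $K[{}^gH]$-module. Mackey's formula reads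
$$\operatorname{Ind}_L^GU\otimes\operatorname{Ind}_H^GM\cong\bigoplus_g\operatorname{Ind}^G_{L\cap{}^gH}(U\otimes{}^gM),$$
with restrictions understood. Iterating, $(\operatorname{Ind}_H^GM)^{\otimes j}$ ($j\ge1$) is a sum of modules $\operatorname{Ind}_L^GU$, where $U$ is a tensor product of $j$ modules of the form $\operatorname{Res}_L{}^gM$ with $L\le{}^gH$. For a given $L$ there are finitely many modules of that form up to isomorphism. They are algebraic, being conjugates and restrictions of $M$, so their direct sum $S_L$ is algebraic. Each $U$ is a summand of $S_L^{\otimes j}$, so by (3.2) only finitely many indecomposable $KL$-modules occur as summands of the modules $U$. There are finitely many subgroups $L$. Inducing a finite list gives finitely many indecomposables in all, and (3.2) applies again.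

The next statement produces indecomposable modules over $K$ that are long direct sums over $k$.

**(3.5) Restriction of scalars.** *Let $L/K$ be a finite Galois extension with group $\Theta$, $L\subseteq k$, and $N$ an $LG$-module. For $\theta\in\Theta$ let $N_\theta$ be $N$ with $\theta$ applied to its matrices. Let $M$ be $N$ regarded as a $KG$-module. Then $k\otimes_KM\cong\bigoplus_\theta k\otimes_LN_\theta$. If the modules $k\otimes_LN_\theta$ are indecomposable and pairwise non-isomorphic, then $M$ is indecomposable.*

The first claim follows from $k\otimes_KL\cong\prod_{\theta}k$, $c\otimes l\mapsto(c\,\theta(l))_\theta$, because $k\otimes_KM=(k\otimes_KL)\otimes_LN$. For the second, let $M=M'\oplus M''$. Extend $\theta\in\Theta$ to an automorphism $\tilde\theta$ of $k$ over $K$. Twisting by $\tilde\theta$ fixes $k\otimes_KM'$ up to isomorphism, since $M'$ has matrices over $K$, and it carries $k\otimes N_{\theta'}$ to $k\otimes N_{\theta\theta'}$. So the set of $\theta'$ for which $k\otimes N_{\theta'}$ is a summand of $k\otimes M'$ is stable under left multiplication by $\Theta$: it is $\emptyset$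 or $\Theta$. All multiplicities in $k\otimes M$ are one, so $M'=0$ or $M'=M$.

## 4. Discarding modules of dimension divisible by $p$

Let $p=\operatorname{char}K>0$. To bound a degree from below one maps the Green ring to something computable. We use a theorem of Benson and Carlson (Nilpotent elements in the Green ring, J. Algebra 104 (1986), Thm 2.1, Prop. 2.2).

**(4.1) Theorem (Benson–Carlson).** *Let $X,Y$ be indecomposable $kG$-modules. The trivial module is a summand of $X\otimes Y$ if and only if $X\cong Y^*$ and $p\nmid\dim X$, and then its multiplicity is one. If $p\mid\dim X$, all indecomposable summands of $X\otimes Y$ have dimension divisible by $p$.*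

So the span $I$ of the indecomposables of dimension divisible by $p$ is an ideal of $A(kG)$.

**Definition.** $\bar A(G)=A(kG)/I$. It is free abelian on the indecomposables of dimension prime to $p$, which we call basis elements. Let $\tau:\bar A(G)\to\mathbb Z$ be the coefficient of the trivial module, extended linearly to $\bar A(G)\otimes\mathbb R$. For a $KG$-module $M$ let $\bar M$ be the image of $k\otimes_KM$ in $\bar A(G)$.

Duality $*$ preserves dimensions, so it acts on $\bar A(G)$. By (4.1), $\tau(bb'^*)=\delta_{bb'}$ for basis elements $b,b'$. Hence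
$$\tau(yy^*)=\sum_by_b^2>0\qquad\text{for }0\ne y=\sum_by_bb\in\bar A(G)\otimes\mathbb R. \tag{4.2}$$
For a module class $\tau$ is $\ge0$, and it is positive exactly when the trivial module is a summand.

For $C_3$ in characteristic $3$ the block $J_3$ disappears, and $\bar A(C_3)$ has basis $1,x$ with $x^2=1$. It is the group ring of a group of order two, and the class of a module became a sign. We shall see many such signs for $C_p\times C_p$.

## 5. The modules $N(a)$ and Chebyshev polynomials

**(5.1) Polynomials.** Define $U_j,C_j\in\mathbb Z[x]$ by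
$$U_j(t+t^{-1})=\frac{t^{j+1}-t^{-j-1}}{t-t^{-1}},\qquad C_j(t+t^{-1})=t^j+t^{-j}.$$
So $U_{-1}=0$, $U_0=1$, $U_1=x$, $U_{j+1}=xU_j-U_{j-1}$, and $U_j$ is monic of degree $j$. With $t=e^{i\theta}$ one has $U_j(2\cos\theta)=\sin((j+1)\theta)/\sin\theta$, so the roots of $U_{p-1}$ are the $p-1$ distinct real numbers $2\cos(\pi r/p)$, $1\le r\le p-1$. Finally $U_j^2-U_{j+1}U_{j-1}=1$, since the numerator over $(t-t^{-1})^2$ is
$$(t^{2j+2}+t^{-2j-2}-2)-(t^{2j+2}+t^{-2j-2}-t^2-t^{-2})=(t-t^{-1})^2 .$$
In particular $U_{p-2}^2=1+U_{p-1}U_{p-3}$.

Let $E=\langle g_1,\dots,g_r\rangle\cong C_p^r$. A vector $a\in k^r$ is regarded as the homomorphism $a:E\to(k,+)$, $g_i\mapsto a_i$. Let $N(a)=k^2$ with $g\mapsto\begin{pmatrix}1&a(g)\\0&1\end{pmatrix}$, so $ge_1=e_1$ and $ge_2=e_2+a(g)e_1$. Put $S^j(a)=S^j(N(a))$, $x(a)=[N(a)]$, and $Fa=(a_1^p,\dots,a_r^p)$. All statements in this section up to (5.5) hold for every prime $p$, including $2$.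

**Proposition (5.2).** *For $0\le j\le p-1$, $[S^j(a)]=U_j(x(a))$ in $A(kE)$, and $S^j(a)$ is self-dual. Moreover*
$$U_{p-1}(x(a))\bigl(C_p(x(a))-x(Fa)\bigr)=0 . \tag{5.3}$$

**Step 1: symmetric powers as polynomials.** This step splits $V\otimes S^jV$, where $V$ is the natural module of $SL_2(k)$. Let $1\le j\le p-2$. Multiplication $V\otimes S^jV\to S^{j+1}V$ is onto. The polarization $S^{j+1}V\to V\otimes S^jV$, $v_1\cdots v_{j+1}\mapsto\sum_iv_i\otimes\prod_{l\ne i}v_l$, is $SL_2$-equivariant, and followed by multiplication it is $j+1\neq0$ in $k$. So multiplication splits. Its kernel has dimension $2(j+1)-(j+2)=j$ and contains the image of the injective map $S^{j-1}V\to V\otimes S^jV$, $f\mapsto e_1\otimes e_2f-e_2\otimes e_1f$, which is equivariant because $e_1\wedge e_2$ is invariant. Hence $V\otimes S^jV\cong S^{j+1}V\oplus S^{j-1}V$. Pull back along $E\to SL_2(k)$, $g\mapsto\begin{pmatrix}1&a(g)\\0&1\end{pmatrix}$. Since $S^0=1$, $S^1=V$, the recursion for $U_j$ gives $[S^j(a)]=U_j(x(a))$ for $j\le p-1$. The module $N(a)$ preserves the determinant form, so it is self-dual, and $[S^j(a)]^*=U_j(x(a)^*)=U_j(x(a))=[S^j(a)]$.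

**Step 2: what we need about tilting modules.** For (5.3) we use rational $SL_2(k)$-modules. Let $\nabla(j)=S^jV$ and $\Delta(j)=\nabla(j)^*$. The socle of $\nabla(j)$ is simple, of highest weight $j$; call it $L(j)$. A tilting module is a finite-dimensional module having one filtration with sections of the form $\nabla(j)$ and another with sections of the form $\Delta(j)$. Two facts are quoted from Donkin, Math. Z. 212 (1993), and Jantzen, *Representations of Algebraic Groups*, II.E: tensor products of tilting modules are tilting, and a tilting module is determined up to isomorphism by its character. If $\nabla(j)$ is simple, it equals $L(j)$, which is self-dual, so $\nabla(j)=\Delta(j)$ is tilting. An example is $V$. A non-example is $S^pV$: by linear independence of characters a $\Delta$-filtration of it would force $\nabla(p)\cong\Delta(p)$. Then $L(p)$ would be both the only simple submodule and the only simple quotient. It has multiplicity one, as the weight $p$ does, so $S^pV$ would be simple, but the $p$-th powers span a proper submodule.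

The consequence for Green rings is this. Let $T$ be tilting with character $P(t+t^{-1})$, $P\in\mathbb Z[x]$, and write $P=P_+-P_-$ with nonnegative coefficients. The modules $T\oplus P_-(V)$ and $P_+(V)$ are tilting with the same character, hence isomorphic, so $[T]=P([V])$.

**Step 3: the relation.** We apply this to $T=S^{p-1}V\otimes V^{[1]}$, where $V^{[1]}$ is the Frobenius twist of $V$. First, $S^{p-1}V$ is simple. On it $\begin{pmatrix}1&c\\0&1\end{pmatrix}$ acts as a polynomial in $c$ with linear coefficient $e:e_1^ie_2^l\mapsto l\,e_1^{i+1}e_2^{l-1}$. Since $k$ is infinite, a nonzero submodule is stable under $e$, and $e$ is nilpotent with kernel $k\,e_1^{p-1}$ (as $l\neq0$ in $k$ for $1\le l\le p-1$), so the submodule contains $e_1^{p-1}$. It then contains all $(e_1+ce_2)^{p-1}$, $c\in k$, hence all monomials, since the binomial coefficients $\binom{p-1}i$ are nonzero and a Vandermonde matrix is invertible. By Steinberg's tensor product theorem $T$ is the simple module $L(2p-1)$. Its dimension is $2p=\dim\nabla(2p-1)$, so $T=\nabla(2p-1)=\Delta(2p-1)$ is tilting. Its character is $U_{p-1}(t+t^{-1})(t^p+t^{-p})=(U_{p-1}C_p)(t+t^{-1})$.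 By Step 2, $U_{p-1}([V])C_p([V])=[T]=[S^{p-1}V][V^{[1]}]$, and also $[S^{p-1}V]=U_{p-1}([V])$ by Step 1. Pull back to $E$; $V^{[1]}$ becomes $N(Fa)$. This is (5.3). $\square$

**(5.4) Structure of $S^j(a)$.** *Let $a,b\ne0$. For $0\le j\le p-1$, $S^j(a)$ is uniserial, hence indecomposable, of dimension $j+1$. For $1\le j\le p-1$, $S^j(a)\cong S^j(b)$ if and only if $[a]=[b]$ in projective space. In $\bar A(E)$ we have $U_{p-1}(x(a))=0$.*

Let $e$ be as in Step 3, now on $S^j(a)$; it is a single nilpotent Jordan block of size $j+1$, since $l\ne0$ in $k$ for $1\le l\le j<p$. From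
$$g\,e_1^ie_2^l=e_1^i(e_2+a(g)e_1)^l=\sum_m\binom lma(g)^me_1^{i+m}e_2^{l-m}$$
we see that $g$ acts as $\exp(a(g)e)=\sum_{m\le j}a(g)^me^m/m!$. Choose $g$ with $a(g)\ne0$; then $g-1$ is $a(g)e$ times a unit of $k[e]$. So the image of $kE$ is $k[e]$, and the submodules are the $e^iS^j(a)$. The quotient by the square of the radical, for $j\ge1$, has basis the images of $e_2^j$ and $e_1e_2^{j-1}$, and $g$ acts as $1+a(g)e$; it is $\cong N(a)$. So an isomorphism $S^j(a)\cong S^j(b)$ gives $N(a)\cong N(b)$, that is, an invertible $P$ with $a(g)P\begin{pmatrix}0&1\\0&0\end{pmatrix}P^{-1}=b(g)\begin{pmatrix}0&1\\0&0\end{pmatrix}$ for all $g$. Comparing at one $g$ with $a(g)\neq0$ shows $b=\lambda a$. Conversely a diagonal $P$ realizes any $\lambda\ne0$, and isomorphic modules have isomorphic symmetric powers. Finally $U_{p-1}(x(a))=[S^{p-1}(a)]$ is the class of an indecomposable of dimension $p$.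

**(5.5) Two Steinberg factors.** *If $r=2$, $a,b\ne0$ and $[a]\ne[b]$, then $S^{p-1}(a)\otimes S^{p-1}(b)\cong kE$.* Let $\Lambda=k[e,e']/(e^p,e'^p)$ with $e$ acting on the first factor and $e'$ on the second. The module is the regular $\Lambda$-module, and $g_i$ acts as $\exp(a_ie)\exp(b_ie')$, so $g_i-1\equiv a_ie+b_ie'$ modulo the square of the maximal ideal of $\Lambda$. As $a,b$ are not proportional, $g_1-1$ and $g_2-1$ generate the maximal ideal modulo its square. So $kE\to\Lambda$ is onto, and both sides have dimension $p^2$.

**Proposition (5.6).** *If $r=2$, every $N(a)$ is algebraic, of degree at most $p^2$.*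

*Proof.* Let $x=x(a)$. If $a=0$, then $x=2$. If $[a]\in\mathbb P^1(\mathbb F_p)$, then $Fa$ is proportional to $a$, so $x(Fa)=x$ and (5.3) is the relation $U_{p-1}(x)(C_p(x)-x)=0$ of degree $2p-1$. Otherwise $[Fa]\ne[a]$, as the points of $\mathbb P^1(k)$ fixed by $F$ are those of $\mathbb P^1(\mathbb F_p)$. Repeated use of (5.3) gives $U_{p-1}(x)C_p(x)^i=U_{p-1}(x)\,x(Fa)^i$, hence $U_{p-1}(x)Q(C_p(x))=U_{p-1}(x)Q(x(Fa))$ for every polynomial $Q$. Take $Q=U_{p-1}$. By (5.5) the right side is $[S^{p-1}(a)\otimes S^{p-1}(Fa)]=[kE]$. Since $N(a)\otimes kE\cong kE\oplus kE$, we have $(x-2)[kE]=0$, and therefore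
$$(x-2)\,U_{p-1}(x)\,U_{p-1}(C_p(x))=0 ,$$
a monic relation of degree $1+(p-1)+p(p-1)=p^2$. $\square$

For $p=3$ this is $(x-2)(x^2-1)\bigl((x^3-3x)^2-1\bigr)=0$.

## 6. Sign elements, and a six-dimensional module over $\mathbb F_3$

From here to Section 10, $p$ is odd and $E=C_p\times C_p$. The first modules one would test are the absolutely indecomposable ones that we know, $N(a)$ and $S^j(a)$. They cannot refute the conjecture: $[S^j(a)]$, $j\le p-1$, lies in the ring $\mathbb Z[x(a)]$, which is spanned by $p^2$ elements by the monic relations of (5.6), so its degree is at most $p^2$ by Cayley–Hamilton. We need modules that involve many parameters $a$ at once.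

**(6.1) Sign elements.** For $a\neq0$ put $z(a)=[S^{p-2}(a)]=U_{p-2}(x(a))\in\bar A(E)$. This is a basis element, of dimension $p-1$. By (5.1) and (5.4), $z(a)^2=1+U_{p-1}(x(a))U_{p-3}(x(a))=1$. By (5.2) $z(a)^*=z(a)$, and by (5.4) $z(a)=z(b)$ if and only if $[a]=[b]$.

*Let $\mathcal Z\le\bar A(E)^\times$ be the group generated by finitely many $z(a)$'s. It is an elementary abelian $2$-group, all of its elements are basis elements, and the subring generated by these $z(a)$'s is the group ring $\mathbb Z[\mathcal Z]$. For $\zeta\in\mathcal Z$, $\tau(\zeta)\ne0$ if and only if $\zeta=1$.* Indeed, a product $\zeta$ of $z(a)$'s is a module class, $\zeta=\sum m_bb$ with integers $m_b\ge0$, and by (4.2) $\sum m_b^2=\tau(\zeta\zeta^*)=\tau(\zeta^2)=\tau(1)=1$. So $\zeta$ is one basis element, and distinct elements of $\mathcal Z$ are linearly independent.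

If $z_1,\dots,z_d$ are independent signs, the element $z_1+\dots+z_d$ takes the $d+1$ values $d,d-2,\dots,-d$ under the characters of $\mathcal Z$, so a polynomial killing it has degree at least $d+1$. The module $\bigoplus_iS^{p-2}(a_i)$ is decomposable, of course. But (3.5) offers a remedy over a field that is not algebraically closed: if the parameters form one Galois orbit, the sum descends to an indecomposable module.

**(6.2) Example.** Let $p=3$, $K=\mathbb F_3$, and let $L=\mathbb F_{27}=\mathbb F_3(s)$ with $s^3=s+1$; the polynomial $x^3-x-1$ takes the value $-1$ at every element of $\mathbb F_3$, so it is irreducible. The conjugates of $s$ are $s,s+1,s+2$. Here $S^{p-2}=S^1$, so $z(a)$ is the class of $N(a)$. Let $M$ be $N(1,s)$ regarded as a module of dimension $6$ over $\mathbb F_3$. By (3.5) $M$ is indecomposable and $k\otimes M\cong\bigoplus_{i=0}^2N(1,s+i)$. Let $z_i=z(1,s+i)$.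

Are the three signs independent? For $i\ne j$ the module $N(1,s+i)\otimes N(1,s+j)$ is the regular module of $\Lambda=k[e,e']/(e^2,e'^2)$, and as in (5.5) $kE$ maps onto $\Lambda$. Since $\Lambda$ is local, the tensor product is indecomposable of dimension $4$. So $z_iz_j$ is neither $1$ nor the remaining $z_l$, no product of a nonempty subset of the $z_i$ is $1$, and $|\mathcal Z|=8$. The values of $z_0+z_1+z_2$ are $3,1,-1,-3$. A nonzero $f$ with $f([M])=0$ vanishes at these four numbers, and at $\dim M=6$ via the dimension homomorphism. So $\deg M\ge5$.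

**Where this stops.** For orbits of length $d$ the independence of $d$ signs means that none of the $2^d-1$ nonempty subset products is $1$. With three factors the argument of the example already fails: $\Lambda_3=k[e,e',e'']/(e^2,e'^2,e''^2)$ has radical of dimension $3$ modulo its square, while for $kE$ this dimension is $2$. The image of $kE$ is then a proper subalgebra, and indecomposability no longer follows. For long orbits we have no direct control over the products.

**What helps.** We need not know which products are $1$. The set of relations among the signs of a Frobenius orbit is invariant under the cyclic shift, hence an ideal in $\mathbb F_2[x]/(x^d+1)$. If $d$ is chosen so that this ring has few ideals, the mere fact that the signs are distinct severely limits the relations.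

## 7. Frobenius orbits of length $3^n$: proof of Theorem 1

Let $d=3^n$, $L=\mathbb F_{q^d}\subseteq k$, $s\in L$ with $\mathbb F_q(s)=L$. Let $M=M_n$ be the restriction of scalars to $K=\mathbb F_q$ of the $LE$-module $S^{p-2}(1,s)$, with $G=E$. Then $\dim_KM=(p-1)3^n$.

**Step 1: $M$ is indecomposable and algebraic.** The Galois group of $L/K$ is generated by $c\mapsto c^q$, and by (3.5)
$$k\otimes_KM\cong\bigoplus_{i\in\mathbb Z/d}S^{p-2}(1,s^{q^i}).$$
The $s^{q^i}$ are distinct, so by (5.4) the summands are indecomposable and pairwise non-isomorphic (here $p-2\ge1$). By (3.5) $M$ is indecomposable. Each summand has class $U_{p-2}(x(1,s^{q^i}))$, a polynomial in an element that is algebraic by (5.6). So the sum is algebraic, and $M$ is algebraic by (3.1).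

**Step 2: the relations form an ideal.** Put $z_i=z(1,s^{q^i})$, so $\bar M=\sum_iz_i$, and let $\mathcal Z=\langle z_i:i\in\mathbb Z/d\rangle$. Let $R=\mathbb F_2[x]/(x^d+1)$. Identify a subset $T\subseteq\mathbb Z/d$ with $\sum_{i\in T}x^i\in R$. Since $z_i^2=1$, $T\mapsto\prod_{i\in T}z_i$ is a homomorphism from the additive group $R$ onto $\mathcal Z$. Let $C$ be its kernel. Twisting $kE$-modules by $c\mapsto c^q$ induces a ring automorphism of $\bar A(E)$ with $z_i\mapsto z_{i+1}$. So $C$ is stable under multiplication by $x$: it is an ideal of $R$.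

**Step 3: the ring $R$ for $d=3^n$.** We want a large simple ideal. Over $\mathbb F_2$,
$$x^d+1=(x^{d/3}+1)\,\Phi,\qquad\Phi=x^{2d/3}+x^{d/3}+1 .$$
The polynomial $x^d+1$ has no repeated roots since $d$ is odd, so the roots of $\Phi$ are the elements of exact multiplicative order $3^n$. Such an element has degree over $\mathbb F_2$ equal to the order of $2$ modulo $3^n$. This order is $2\cdot3^{n-1}$: it is even because odd powers of $2$ are $\equiv2$ modulo $3$, and $4=1+3$ has order $3^{n-1}$ because $(1+3)^{3^i}\equiv1+3^{i+1}\pmod{3^{i+2}}$ by induction on $i$. Since $\deg\Phi=2\cdot3^{n-1}$, $\Phi$ is irreducible. The annihilator of $x^{d/3}+1$ in $R$ is $\Phi R$, so the ideal $R'=(x^{d/3}+1)R\cong\mathbb F_2[x]/(\Phi)$ is a simple $R$-module of order $2^{2d/3}$.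

**Step 4: relations are unions of cosets.** If $R'\subseteq C$, then $x^{d/3}+1\in C$, that is, $z_0z_{d/3}=1$ and $z_0=z_{d/3}$, contradicting distinctness. As $R'$ is simple, $C\cap R'=0$. Hence
$$|\mathcal Z|=|R/C|\ge|R'|=2^{2d/3}, \tag{7.1}$$
and $(x^{d/3}+1)C\subseteq C\cap R'=0$. The latter says that every $T\in C$ satisfies $T+d/3=T$: it is a union of cosets $\{i,i+d/3,i+2d/3\}$.

**Step 5: enough characters.** Let $0\le j\le d/3$ and choose $j$ of the $d/3$ cosets. Let $c\in\mathbb F_2^{\mathbb Z/d}$ have exactly two entries $1$ in each chosen coset and zeros elsewhere. For $T\in C$ we have $\sum_{i\in T}c_i=0$, since each coset contributes $0$ or $2$. So $T\mapsto(-1)^{\sum_{i\in T}c_i}$ is trivial on $C$ and defines a character $\chi$ of $\mathcal Z=R/C$ with $\chi(z_i)=(-1)^{c_i}$. By (6.1) it extends to a ring homomorphism $\mathbb Z[\mathcal Z]\to\mathbb Z$ on the subring of $\bar A(E)$ generated by the $z_i$, and $\chi(\sum_iz_i)=d-4j$.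

**Step 6: the degree.** Let $0\ne f\in\mathbb Z[x]$ with $f([M])=0$. Then $f(\sum z_i)=0$ in $\mathbb Z[\mathcal Z]$, so $f(d-4j)=0$ for $j=0,1,\dots,d/3$. These are $3^{n-1}+1$ distinct roots, so $\deg M\ge3^{n-1}+1$. $\blacksquare$

The conjecture is therefore false, already for $G=C_3\times C_3$ and $K=\mathbb F_3$. For $n=1$ the theorem gives only $\deg M\ge2$, against $5$ found by hand in (6.2); its point is that it works for all $n$.

## 8. Cyclic Sylow subgroups, and the passage from $E$ to $G$

We turn to Theorem 2.

**Cyclic Sylow subgroups give bounded degrees.** If the Sylow $p$-subgroups of $G$ are cyclic, there are only finitely many indecomposable $KG$-modules (Higman 1954); if $\operatorname{char}K=0$ the same holds by Maschke's theorem. Then $A(KG)$ is a commutative ring of finite rank $\rho$ over $\mathbb Z$, and the Cayley–Hamilton argument of Section 2 shows that all degrees are at most $\rho$.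

From now on the Sylow $p$-subgroups of $G$ are noncyclic. As $p$ is odd, a noncyclic $p$-group contains a copy of $C_p\times C_p$, so $G$ has a subgroup $E\cong C_p\times C_p$. An indecomposable $KE$-module has to be turned into an indecomposable $KG$-module without losing the lower bound.

**Lemma (8.1).** *Let $M$ be an indecomposable algebraic $KE$-module with $\bar M\ne0$ in $\bar A(E)$. There is an indecomposable algebraic $KG$-module $X$ such that the image of $\operatorname{Res}_EX$ in $\bar A(E)$ is $\sum_{g\in\Gamma}{}^g\bar M$, where $\Gamma\neq\emptyset$ is a set of representatives of some cosets in $N_G(E)/E$, and ${}^{g_0}\bar M=\bar M$ for some $g_0\in\Gamma$. Consequently $\deg X$ is at least the degree of the minimal polynomial over $\mathbb Q$ of $\sum_{g\in\Gamma}{}^g\bar M$.*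

*Proof.* By Mackey,
$$\operatorname{Res}_E\operatorname{Ind}_E^GM\cong\bigoplus_{g\in E\backslash G/E}\operatorname{Ind}_{E\cap{}^gE}^E({}^gM),$$
and the term $g=1$ is $M$. By Krull–Schmidt, $M$ is a summand of $\operatorname{Res}_EX$ for some indecomposable summand $X$ of $\operatorname{Ind}_E^GM$. By (3.4) and (3.3) $X$ is algebraic.

If ${}^gE\ne E$, the corresponding term, taken over $k$, is induced from a proper subgroup of the $p$-group $E$. By Green's indecomposability theorem a module induced from an indecomposable of a subgroup of a $p$-group over $k$ is indecomposable, so all indecomposable summands of this term over $k$ have dimension divisible by $p$, and it maps to $0$ in $\bar A(E)$. If $g\in N_G(E)$, then $EgE=gE$ and the term is the indecomposable module ${}^gM$, whose image ${}^g\bar M$ is nonzero, as conjugation by $g$ is an automorphism of $\bar A(E)$. So no ${}^gM$ with $g\in N_G(E)$ is a summand of a term of the first kind. By Krull–Schmidt, $\operatorname{Res}_EX\cong\bigoplus_{g\in\Gamma}{}^gM\oplus Z$ with $\bar Z=0$ for a set $\Gamma$ as stated. Since $M$ is a summand of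 $\operatorname{Res}_EX$ and not of $Z$, $M\cong{}^{g_0}M$ for some $g_0\in\Gamma$. The last assertion holds because $F([X])=0$ implies $F\bigl(\sum_\Gamma{}^g\bar M\bigr)=0$ and $\bar A(E)$ embeds in $\bar A(E)\otimes\mathbb Q$. $\square$

Conjugation by $g\in N_G(E)$ induces an automorphism $\alpha$ of $E$ and sends $N(b)$ to $N(b\circ\alpha^{-1})$. So ${}^gx(b)=x(b')$ and ${}^gz(b)=z(b')$ with $b'\ne0$ when $b\neq0$. Also ${}^g$ preserves $\tau$. Note $|\Gamma|\le|G|$.

The difficulty is that the sum over $\Gamma$ mixes the parameters with their conjugates, and we do not know the relations between them. The explicit characters of Section 7 may be unavailable. We replace them by arguments insensitive to such relations: a counting argument when $K$ is not separably closed, and moments when $K$ is infinite and $p\ge5$. A finite field is not separably closed, so together these two cases cover all of Theorem 2.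

## 9. Fields that are not separably closed: counting group elements

**Lemma (9.1).** *Let $p$ be odd and $K$ not separably closed. For infinitely many $d$ there is a Galois extension $L/K$ of degree $d$, $L\subseteq k$, with group $\Theta$, and $s\in L$, such that the $z(1,\theta(s))$, $\theta\in\Theta$, are pairwise distinct and generate a group of order $\ge2^{2d/3}$.*

*Proof.* For $K$ finite take $d=3^n$ as in Section 7, and use (7.1). Let $K$ be infinite.

**Step 1: large Galois extensions exist.** By the Artin–Schreier theorem, a perfect field of characteristic $p$ that is not algebraically closed has infinite absolute Galois group. Apply it to the perfect closure of $K$, which has the same absolute Galois group as $K$. So $K$ has Galois extensions of arbitrarily large finite degree. Let $L/K$ be one, $d=[L:K]$.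

**Step 2: bad parameters are not dense.** For $\emptyset\ne T\subseteq\Theta$ let $B_T\subseteq k^\Theta$ be the set of $(s_\theta)$ for which $W=\bigotimes_{\theta\in T}S^{p-2}(1,s_\theta)$ has a trivial summand. This means that there are $E$-invariant $w\in W$ and $\lambda\in W^*$ with $\lambda(w)=1$. The action of $E$ is polynomial in the $s_\theta$, so the triples $((s_\theta),w,\lambda)$ form a closed set. Hence $B_T$, its projection, is constructible by Chevalley's theorem. Suppose $B_T$ were dense in $k^\Theta$. Then it would contain a nonempty open set. Fix a point of that open set and let only the coordinate at one $\theta_0\in T$ vary; infinitely many values stay in the open set. So there is a fixed module $W_0=\bigotimes_{\theta\in T\setminus\{\theta_0\}}S^{p-2}(1,s_\theta)$ such that $S^{p-2}(1,c)\otimes W_0$ has a trivial summand for infinitely many $c\in k$. By (4.1) the dual of $S^{p-2}(1,c)$ is then a summand of $W_0$ for infinitely many $c$, and these are pairwise non-isomorphic by (5.4). That is absurd. So no $B_T$ is dense. As $k^\Theta$ is irreducible, the finite union $\bigcup_TB_T$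 is not dense.

**Step 3: conjugate tuples are dense.** Let $(\ell_j)$ be a basis of $L/K$. The set $\{(\theta(s))_\theta:s\in L\}$ is the image of $K^d$ under the linear map with matrix $(\theta(\ell_j))_{\theta,j}$, which is invertible by Dedekind's independence of characters. Since $K$ is infinite, $K^d$ is dense in $k^d$, so this set is dense in $k^\Theta$.

Hence some $s\in L$ has $(\theta(s))_\theta\notin\bigcup_TB_T$. For each $T\ne\emptyset$ the class $\zeta=\prod_{\theta\in T}z(1,\theta(s))$ then has $\tau(\zeta)=0$, so $\zeta\ne1$ by (6.1). So these elements are independent (in particular distinct) and generate a group of order $2^d$. $\square$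

**Unboundedness.** Take $d,L,\Theta,s$ as in the lemma, and let $M$ be the restriction of scalars to $K$ of $S^{p-2}(1,s)$. By (3.5) $k\otimes_KM\cong\bigoplus_\theta S^{p-2}(1,\theta(s))$ and $M$ is indecomposable; it is algebraic as in Section 7, Step 1. Also $\bar M=\sum_\theta z(1,\theta(s))\ne0$. Let $X$ be the module of Lemma (8.1). The image of $\operatorname{Res}_EX$ in $\bar A(E)$ is
$$f=\sum_{g\in\Gamma}{}^g\bar M=\sum_{\omega\in\Omega}m_\omega\,\omega,\qquad m_\omega\ge1,$$
where $\Omega$ is a set of at most $|G|d$ elements of the form $z(b)$. It contains all $z(1,\theta(s))$ because ${}^{g_0}\bar M=\bar M$ is one of the terms. Let $\mathcal Z=\langle\Omega\rangle$. Then $|\mathcal Z|\ge2^{2d/3}$ and $f\in\mathbb Z[\mathcal Z]\subseteq\bar A(E)$ by (6.1).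

Let $D$ be the degree of the minimal polynomial of $f$ over $\mathbb Q$. As $\mathbb Q[\mathcal Z]$ is a product of copies of $\mathbb Q$ indexed by the characters of $\mathcal Z$, $D$ is the number of distinct values $\chi(f)$. Put $m=\sum m_\omega$. Since $\chi(\omega)=\pm1$, $\chi(f)=m$ forces $\chi(\omega)=1$ for all $\omega\in\Omega$, that is, $\chi=1$. Let $h$ be the monic polynomial of degree $D-1$ whose roots are the values other than $m$. Then $\chi(h(f))$ is $0$ for $\chi\ne1$ and $h(m)\ne0$ for $\chi=1$, so
$$h(f)=\frac{h(m)}{|\mathcal Z|}\sum_{\zeta\in\mathcal Z}\zeta .$$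
Every $\zeta\in\mathcal Z$ occurs on the right. The left side is a combination of products of at most $D-1$ elements of $\Omega$. So every element of $\mathcal Z$ is such a product, and
$$2^{2d/3}\le|\mathcal Z|\le(1+|G|d)^{D-1}.$$
As $d$ can be taken arbitrarily large, $D$ is unbounded, and $\deg X\ge D$ by (8.1). So the degrees are unbounded, which proves Theorem 2 when $K$ is not separably closed.

## 10. Infinite fields and $p\ge5$: moments

If $K$ is separably closed, there are no Galois orbits to descend. But for $p\ge5$ we have another resource: in $\bar A(E)$ the element $x(a)$, $a\ne0$, is not a sign, since $x(a)^2=1+[S^2(a)]$ with $[S^2(a)]\ne0$. Tensor products $\bigotimes_iN(1,s_i)$ with well-chosen $s_i\in K$ will turn out to have a single summand of dimension prime to $p$. Let $K$ be infinite and $p\ge5$.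

**Step 1: independent parameters.** We choose $s_1,s_2,\dots\in K$ inductively such that for each $n$ none of the $S^j(1,s_n)$, $1\le j\le p-2$, is isomorphic over $k$ to the dual of an indecomposable summand of one of the finitely many modules $\bigotimes_{i<n}S^{j_i}(1,s_i)$, $0\le j_i\le p-2$. By (5.4) this excludes only finitely many $s_n$. Put $x_i=x(1,s_i)\in\bar A(E)$. Then for $0\le j_i\le p-2$
$$\tau\Bigl(\prod_{i\le n}U_{j_i}(x_i)\Bigr)=0\quad\text{unless }j_1=\dots=j_n=0 .$$
For $j_n\ge1$ this holds because, by (4.1) and the choice of $s_n$, $S^{j_n}(1,s_n)\otimes\bigotimes_{i<n}S^{j_i}(1,s_i)$ has no trivial summand; for $j_n=0$ it is the statement for $n-1$.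

**Step 2: a probability distribution with the same values.** Let $\xi$ be a random variable taking the value $2\cos(\pi r/p)$ with probability $\frac2p\sin^2(\pi r/p)$, $1\le r\le p-1$. For $0\le j\le p-2$, by orthogonality of sines,
$$\mathbb E\,U_j(\xi)=\frac2p\sum_{r=1}^{p-1}\sin\frac{\pi r}p\,\sin\frac{(j+1)\pi r}p=\delta_{j0} ;$$
the case $j=0$ says that the probabilities add to $1$. Every polynomial is, modulo $U_{p-1}$, a linear combination of $U_0,\dots,U_{p-2}$. Since $U_{p-1}(x_i)=0$ by (5.4) and $U_{p-1}(\xi)=0$, Step 1 gives for all polynomials $P_i$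
$$\tau\Bigl(\prod_{i\le n}P_i(x_i)\Bigr)=\prod_{i\le n}\mathbb E\,P_i(\xi). \tag{10.1}$$
So under $\tau$ the $x_i$ behave like independent copies of $\xi$.

**Step 3: the module.** Fix $n$ and let $x=\prod_{i\le n}x_i$. Then $x^*=x$. Since $\xi^2=U_1(\xi)^2=U_0(\xi)+U_2(\xi)$ and $2\le p-2$, $\mathbb E\xi^2=1$, so $\tau(xx^*)=(\mathbb E\xi^2)^n=1$. By (4.2) the module class $x$ is a single basis element $[Y]$. Let $M$ be the indecomposable summand of the $KE$-module $\bigotimes_{i\le n}N(1,s_i)$ such that $Y$ is a summand of $k\otimes M$. As $x$ is the sum of $\bar M$ and a module class, and $\bar M$ contains $[Y]$, we get $\bar M=x\ne0$. By (5.6), (3.1) and (3.3) $M$ is algebraic.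

**The case $G=E$.** Here $M$ itself settles the matter, and it is worth seeing first. If $F([M])=0$, then $F(x)=0$, so by (10.1) $\mathbb E\,F(\xi_1\cdots\xi_n)^2=\tau(F(x)^2)=0$ for independent copies $\xi_i$ of $\xi$. So $F$ vanishes at every value of $\xi_1\cdots\xi_n$. As $p\ge5$, $|\xi|$ takes two distinct positive values $u>v$, and $|\xi_1\cdots\xi_n|$ takes the $n+1$ distinct values $u^iv^{n-i}$. Hence $\deg M\ge n+1$.

For general $G$ let $X$ be the module of Lemma (8.1) and $f=\sum_{g\in\Gamma}{}^gx$ with $|\Gamma|\le|G|$. Let $D$ be the degree of the minimal polynomial of $f$ over $\mathbb Q$, so $\deg X\ge D$. The joint behavior of the conjugates ${}^gx$ is unknown to us; only the behavior of each one is known.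

**Step 4: $f$ as a random variable.** Let $B\subseteq\bar A(E)\otimes\mathbb R$ be the subalgebra generated by the finitely many elements ${}^gx_i$, $g\in N_G(E)$, $i\le n$. Each has the form $x(b)$, $b\ne0$, so it is self-dual and killed by $U_{p-1}$, which has $p-1$ distinct real roots. So $B$ is a quotient of a tensor product of algebras $\mathbb R[y]/(U_{p-1}(y))\cong\mathbb R^{p-1}$. Hence $B\cong\mathbb R^N$ for some $N$, and $*$ is trivial on $B$. By (4.2) $\tau(b^2)>0$ for $0\ne b\in B$. Let $\psi$ run over the $N$ characters $B\to\mathbb R$ and let $e_\psi$ be the corresponding primitive idempotents. Then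
$$\tau=\sum_\psi w_\psi\psi,\qquad w_\psi=\tau(e_\psi)=\tau(e_\psi^2)>0,\qquad\sum_\psi w_\psi=\tau(1)=1 .$$
So elements of $B$ are real random variables with expectation $\tau$. The minimal polynomial of $f$ has the same degree over $\mathbb Q$ and over $\mathbb R$, because this degree is a matter of linear dependence among powers of $f\in\bar A(E)\otimes\mathbb Q$. So $f$ takes exactly $D$ distinct values, each with positive probability.

**Step 5: moments of $f$.** Put $c_m=\mathbb E\,\xi^{2m}$. By (10.1) $\tau(x^{2m})=c_m^n$, and since ${}^g$ preserves $\tau$, $\tau(({}^gx)^{2m})=c_m^n$ for all $g\in\Gamma$. Expand $\tau(f^{2m})$ into the $|\Gamma|^{2m}$ terms $\tau\bigl(\prod_{j=1}^{2m}{}^{g_j}x\bigr)$. All are $\ge0$, being multiplicities of the trivial module. The one with all $g_j=g_0$ is $c_m^n$. By Hölder's inequality each is at most $\prod_j\tau(({}^{g_j}x)^{2m})^{1/2m}=c_m^n$. Hence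
$$c_m^n\le\tau(f^{2m})\le|G|^{2m}c_m^n . \tag{10.2}$$

**Step 6: strict convexity.** Since $p\ge5$, $\xi^2$ takes the $(p-1)/2\ge2$ distinct positive values $4\cos^2(\pi r/p)$, $1\le r\le(p-1)/2$. So Cauchy–Schwarz for $|\xi|^{m-1}$ and $|\xi|^{m+1}$ is strict: $c_m^2<c_{m-1}c_{m+1}$ for $m\ge1$, and $m\mapsto\log c_m$ is strictly convex. This is the step that needs $p\ge5$. For $p=3$ we have $\xi=\pm1$ and all $c_m=1$.

**Step 7: few values contradict (10.2) for large $n$.** The idea is that a random variable with few values has moments that are nearly pure powers, at least for three exponents at once, and $c_m^n$ is far from that. Let $v_1,\dots,v_{D'}\ge0$, $D'\le D$, be the values of $f^2$, with probabilities $p_1,\dots,p_{D'}$. For each $m\in\{1,\dots,2D+1\}$ we have $\tau(f^{2m})=\sum_ip_iv_i^m$, so some $i$ has $p_iv_i^m\ge\tau(f^{2m})/D$. By the pigeonhole principle one $i$ serves for three exponents $m_1<m_2<m_3$. Write $m_2=\alpha m_1+(1-\alpha)m_3$ with $0<\alpha<1$. By (10.2),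
$$|G|^{2m_2}c_{m_2}^n\ge\tau(f^{2m_2})\ge p_iv_i^{m_2}=(p_iv_i^{m_1})^\alpha(p_iv_i^{m_3})^{1-\alpha}\ge D^{-1}\bigl(c_{m_1}^\alpha c_{m_3}^{1-\alpha}\bigr)^n .$$
Let $\kappa_D$ be the minimum of $c_{m_1}^\alpha c_{m_3}^{1-\alpha}/c_{m_2}$ over all triples $m_1<m_2<m_3$ in $\{1,\dots,2D+1\}$. It depends only on $D$ and $p$, and $\kappa_D>1$ by Step 6. So
$$\kappa_D^n\le D\,|G|^{2m_2}\le D\,|G|^{4D+2} .$$
For a given $D$ this bounds $n$. Hence each value of $D$ occurs for only finitely many $n$, $D\to\infty$ as $n\to\infty$, and the degrees are unbounded. This completes the proof of Theorem 2. $\blacksquare$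

## 11. Characteristic two: homology of square-zero elements

For $p=2$ the sign elements are useless: $S^{p-2}(a)$ is the trivial module, and for $a\neq0$ the indecomposable $N(a)$ has even dimension, so it vanishes in $\bar A(E)$. To prove Theorem 3 we need other quotients of the Green ring. By (3.1), inflation is injective and preserves indecomposability, so we may take $G=E=C_2^3=\langle g_1,g_2,g_3\rangle$. Let $K=\mathbb F_{2^e}$, $h_i=g_i-1$, so $kE=k[h_1,h_2,h_3]/(h_1^2,h_2^2,h_3^2)$.

For any elementary abelian $2$-group every $u$ in the augmentation ideal $J$ satisfies $u^2=0$, since squaring is additive.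

**Definition.** For a module $X$ and $u\in J$ put $H(X,u)=\ker u/\operatorname{im}u$, where $u$ is viewed as an endomorphism of $X$.

For instance, for $C_2$ and $u=h_1$, $H(kC_2,u)=0$ and $H(k,u)=k$. In our situation let $u=\sum u_ih_i$ with $u_i\in k$. On $N(a)$ it acts as $(\sum a_iu_i)\begin{pmatrix}0&1\\0&0\end{pmatrix}$. So $H(N(a),u)=0$ if $\sum a_iu_i\ne0$, and $H(N(a),u)=k^2$ if $\sum a_iu_i=0$.

**(11.1)** *For an elementary abelian $2$-group, let $u\in J$, $w\in J^2$. If $H(X,u)=0$, then $H(X,u+w)=0$.*

*Proof.* The element $w$ is a sum of products of two elements of $J$. Adding them one at a time, we may take $w=\alpha\beta$ with $\alpha,\beta\in J$. Let $u'=u+\alpha\beta$ and $u'v=0$; all elements commute, and signs do not matter. Then $uv=\alpha\beta v$, so $u\alpha v=\alpha^2\beta v=0$, and $\alpha v=uy$ for some $y$ because $\ker u=\operatorname{im}u$. Hence $uv=\beta\alpha v=u(\beta y)$, so $v=\beta y+uz$ for some $z$. Put $y'=y+\alpha z$. Then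
$$v+u'z=\beta y+uz+uz+\alpha\beta z=\beta y',$$
$$uy'=\alpha v+\alpha uz=\alpha(v+uz)=\alpha\beta y=\alpha\beta y',$$
the last step because $\alpha^2=0$. So $u'y'=0$. This proves $\ker u'\subseteq\operatorname{im}u'+\beta\ker u'$. Inserting the inclusion into itself and using $\beta^2=0$, $\ker u'\subseteq\operatorname{im}u'+\beta\operatorname{im}u'=\operatorname{im}u'$. The reverse inclusion is $u'^2=0$. $\square$

**(11.2)** *For $u=\sum u_ih_i$, $u_i\in k$: $H(X\otimes Y,u)=0$ if and only if $H(X,u)=0$ or $H(Y,u)=0$.*

*Proof.* Since $g_i$ acts as $g_i\otimes g_i$, $h_i$ acts as $h_i\otimes1+1\otimes h_i+h_i\otimes h_i$. So $u$ acts as $u\otimes1+1\otimes u$ plus $\sum u_ih_i\otimes h_i$, and the last term lies in the square of the augmentation ideal of $k[E\times E]$. By (11.1) for $E\times E$, used in both directions, $H(X\otimes Y,u)=0$ if and only if $H(X\otimes Y,u\otimes1+1\otimes u)=0$. By the Künneth formula the latter homology is $H(X,u)\otimes H(Y,u)$. $\square$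

**(11.3) The quotients $A_u$.** By (11.2) and additivity of $H$, the span $I_u$ of the indecomposables $X$ with $H(X,u)=0$ is an ideal of $A(kE)$. Let $A_u=A(kE)/I_u$, with basis the remaining indecomposables. Classes of modules in $A_u$ are nonnegative combinations of basis elements; the class of $X$ is nonzero if and only if $H(X,u)\ne0$; by (11.2) a product of nonzero module classes is nonzero. In particular, for $a\neq0$, $x(a)=0$ in $A_u$ if and only if $\sum a_iu_i\ne0$.

Relation (5.3) for $p=2$ has $U_1(x)=x$ and $C_2(x)=x^2-2$, and reads
$$x(a)^3=2x(a)+x(a)\,x(Fa). \tag{11.4}$$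

The plan is as follows. Take $M$ to be the restriction of scalars of $N(a)$, so that $k\otimes M$ is a sum over a Frobenius orbit of points $[a_i]$ in the projective plane. In $A_u$ only the points on the line $\sum a_iu_i=0$ survive. If such a line contains exactly $\ell$ points of the orbit, no two of them adjacent under Frobenius, (11.4) becomes $x_i^3=2x_i$ for these, and $[M]$ will have the eigenvalue $\sqrt2\,\ell$. So we need an orbit that meets various lines in different numbers of points. With two generators instead of three, a nonzero $u$ leaves at most one point, which is why we work with $C_2^3$.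

## 12. An orbit meeting lines in $\ell_1,\dots,\ell_m$ points

**Choices.** Let $m\ge2$. Take distinct odd primes $\ell_1,\dots,\ell_m$ and a further prime $\ell_0\notin\{\ell_1,\dots,\ell_m\}$ with $2^{\ell_0}-2\ge m$, none of $\ell_0,\dots,\ell_m$ dividing $e$. Let $d=\ell_0\ell_1\cdots\ell_m$. Choose distinct $\theta_1,\dots,\theta_m\in\mathbb F_{2^{\ell_0}}\setminus\mathbb F_2$ and $\lambda_j\in\mathbb F_{2^{\ell_j}}\setminus\mathbb F_2$. Put
$$s=\sum_j\theta_j\lambda_j,\quad t=\sum_j\lambda_j,\quad a=(1,s,t),\quad\varphi(c)=c^2,\quad a_i=\varphi^i(a)\ (i\in\mathbb Z/d),\quad x_i=x(a_i),$$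
$$u^{(j)}=(c_j,1,\theta_j),\qquad c_j=s+\theta_jt=\sum_l(\theta_l+\theta_j)\lambda_l .$$
Write $a_i\cdot u^{(j)}$ for the sum of products of coordinates, and use $u^{(j)}$ also for the corresponding element $c_jh_1+h_2+\theta_jh_3$ of $kE$. The choice of $c_j$ makes $a_0\cdot u^{(j)}=0$.

Since $\ell_0,\dots,\ell_m$ are pairwise coprime, $\mathbb F_{2^d}=\mathbb F_{2^{\ell_0}}\otimes\mathbb F_{2^{\ell_1}}\otimes\dots\otimes\mathbb F_{2^{\ell_m}}$ over $\mathbb F_2$. Choosing a complement of $\mathbb F_2$ in each of the last $m$ factors we see that
$$\Bigl(\sum_{l\ge1}\mathbb F_{2^{\ell_0}}\mathbb F_{2^{\ell_l}}\Bigr)\Big/\mathbb F_{2^{\ell_0}}=\bigoplus_{l\ge1}\mathbb F_{2^{\ell_0}}\otimes\bigl(\mathbb F_{2^{\ell_l}}/\mathbb F_2\bigr). \tag{12.1}$$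
So an equation between sums $\sum_l\mathbb F_{2^{\ell_0}}\mathbb F_{2^{\ell_l}}$ can be compared component by component. We use one small fact repeatedly. If $\varphi^i(\lambda_l)+\lambda_l\in\mathbb F_2$, then $\ell_l\mid i$: if the sum is $1$, then $\varphi^{2i}(\lambda_l)=\lambda_l$, so $\ell_l\mid2i$ and, $\ell_l$ being odd, $\ell_l\mid i$, whence $\varphi^i(\lambda_l)=\lambda_l$, a contradiction; so the sum is $0$ and $\ell_l\mid i$. Here we used that $\lambda_l\notin\mathbb F_2$ generates $\mathbb F_{2^{\ell_l}}$, as $\ell_l$ is prime.

**Step 1: line $j$ contains $\ell_j$ points of the orbit.** *$S_j:=\{i\in\mathbb Z/d:a_i\cdot u^{(j)}=0\}$ is the subgroup of $\mathbb Z/d$ generated by $d/\ell_j$, so $|S_j|=\ell_j$.* The condition $a_i\cdot u^{(j)}=c_j+\varphi^i(s)+\theta_j\varphi^i(t)=0$ reads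
$$\sum_l\varphi^i(\lambda_l)\bigl(\varphi^i(\theta_l)+\theta_j\bigr)=\sum_l\lambda_l(\theta_l+\theta_j).$$
If $\ell_0\mid i$ and $\ell_l\mid i$ for all $l\ne j$, it holds: the terms with $l\ne j$ agree and those with $l=j$ are zero. Conversely, assume it and compare components in (12.1). The $j$-component gives $(\varphi^i(\theta_j)+\theta_j)\otimes\varphi^i(\lambda_j)=0$, where $\varphi^i(\lambda_j)\notin\mathbb F_2$. So $\varphi^i(\theta_j)=\theta_j$, and since $\theta_j$ generates $\mathbb F_{2^{\ell_0}}$, $\ell_0\mid i$. Then $\varphi^i$ fixes all $\theta_l$, and for $l\ne j$ the $l$-component gives $(\theta_l+\theta_j)\otimes(\varphi^i(\lambda_l)+\lambda_l)=0$ with $\theta_l\ne\theta_j$. So $\varphi^i(\lambda_l)+\lambda_l\in\mathbb F_2$, and $\ell_l\mid i$ by the small fact. Altogether $i$ is a multiple of $d/\ell_j$.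

**Step 2: the orbit has $d$ points.** *The $N(a_i)$, $i\in\mathbb Z/d$, are pairwise non-isomorphic.* All first coordinates are $1$, so by (5.4) it suffices that $\varphi^i(a)=a$ implies $d\mid i$. From $\varphi^i(t)=t$ and (12.1), $\varphi^i(\lambda_l)+\lambda_l\in\mathbb F_2$ for all $l$, so $\ell_l\mid i$ for all $l\ge1$. Then $\varphi^i(s)=s$ becomes $\sum_l(\varphi^i(\theta_l)+\theta_l)\lambda_l=0$, and since $\lambda_l\notin\mathbb F_2$, (12.1) gives $\varphi^i(\theta_l)=\theta_l$, so $\ell_0\mid i$.

**Step 3: the module.** Since $\gcd(e,d)=1$, $L=\mathbb F_{2^{ed}}$ contains $\mathbb F_{2^d}$ and has degree $d$ over $K$. Let $M$ be the restriction of scalars to $K$ of the $LE$-module $N(a)$. The Galois group of $L/K$ is generated by $\varphi^e$, and $e$ is invertible modulo $d$, so by (3.5)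
$$k\otimes_KM\cong\bigoplus_{i\in\mathbb Z/d}N(\varphi^{ei}(a))=\bigoplus_{i\in\mathbb Z/d}N(a_i),$$
and by Step 2 and (3.5) $M$ is indecomposable. By (11.4), $x_i^3=2x_i+x_ix_{i+1}$ in $A(kE)$, indices modulo $d$. Replacing $x_i^3$ by the right side lowers the total degree of a monomial, so the ring generated by the $x_i$ is spanned by the finitely many monomials with all exponents $\le2$. The powers of $[k\otimes M]=\sum x_i$ are therefore linearly dependent, and $M$ is algebraic.

**Step 4: an eigenvector for each line.** Fix $j$ and work in $A_u\otimes\mathbb R$ with $u=u^{(j)}$. By (11.3) $x_i=0$ for $i\notin S_j$, and $x_i\ne0$ for $i\in S_j$. If $i\in S_j$, then $i+1\notin S_j$, because $S_j$ is the subgroup generated by $d/\ell_j>1$. So $x_i^3=2x_i$ for $i\in S_j$. Put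
$$\varepsilon=\prod_{i\in S_j}\bigl(x_i^2+\sqrt2\,x_i\bigr).$$
Expanded, $\varepsilon$ is a combination with positive coefficients of products of the $x_i$, $i\in S_j$, which are nonzero module classes by (11.3). These have nonnegative coordinates, so nothing cancels and $\varepsilon\ne0$. For $i\in S_j$,
$$x_i\bigl(x_i^2+\sqrt2\,x_i\bigr)=2x_i+\sqrt2\,x_i^2=\sqrt2\bigl(x_i^2+\sqrt2\,x_i\bigr),$$
so $x_i\varepsilon=\sqrt2\,\varepsilon$. Summing over $i\in S_j$, the class of $k\otimes M$ satisfies $[k\otimes M]\,\varepsilon=\sqrt2\,\ell_j\,\varepsilon$.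

**Step 5: the degree.** Let $0\ne F\in\mathbb Z[x]$ with $F([M])=0$. By Step 4, $F(\sqrt2\,\ell_j)\varepsilon=0$, so $F(\sqrt2\,\ell_j)=0$ for $j=1,\dots,m$. As $F$ has integer coefficients and $\sqrt2$ is irrational, also $F(-\sqrt2\,\ell_j)=0$. The dimension homomorphism gives $F(2d)=0$. These are $2m+1$ distinct roots, so $\deg M\ge2m+1$. Since $m$ was arbitrary, the degrees of algebraic indecomposable $KE$-modules are unbounded, and by inflation the same holds for $G$. $\blacksquare$
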